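
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The Stretch Threshold for Compact Roundtrip Routing\\ with Topology-Independent Names}


\begin{abstract}
We consider roundtrip routing in strongly connected directed networks with positive
edge weights, where node names are assigned by an adversary independently of the
topology. We determine the smallest stretch that is possible with routing tables of
sublinear size at every node: it is exactly $3$, and it is attained. We construct a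
universal scheme of stretch $3$ with tables of $O(n^{2/3}\log^3 n)$ bits and headers of
$O(\log^2 n)$ bits. Conversely, for every large $n$ there is an $n$-node network with unit
weights on which every scheme of stretch less than $3$ needs, for some port numbering,
$\Omega(n\log n)$ bits per node on average. The lower bound survives unbounded headers,
topology-dependent labels (counted with the tables) and knowledge of the arrival port. The
same argument shows that every stretch below $5$ requires $\Omega(\sqrt n\log n)$ bits at some
node.
\end{abstract}

\section{The question and the answer}

\subsection{The model}

A \emph{network} is a strongly connected simple directed graph $G=(V,E)$ on $n$ nodes with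
positive edge weights. We write $d(u,v)$ for the length of a shortest directed path from $u$
to $v$ and
\[
r(u,v)=d(u,v)+d(v,u)
\]
for the \emph{roundtrip distance}. The one-way distance $d$ need not be symmetric, but $r$ is a
metric: it is symmetric, positive for $u\ne v$, and its triangle inequality is the sum of two
triangle inequalities for $d$. This makes nearest nodes, balls and landmarks meaningful in a
directed network.

In the \emph{topology-independent node-name} (TINN) model the nodes carry distinct integer
names of $O(\log n)$ bits, assigned by an adversary independently of the topology. The
scheme may neither rename nodes nor assign topology-dependent labels. The arcs leaving a node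
$x$ are numbered $1,\dots,\mathrm{outdeg}(x)$ in an arbitrary order, again not chosen by the
scheme; these numbers are the \emph{ports} of $x$, and each has $O(\log n)$ bits. Each node
stores a \emph{table}, computed in advance from the network, the names and the port numbering;
it contains the node's own name. A packet for $v$ starts with nothing but the name of $v$. It
carries a header of polylogarithmic size that nodes may read and rewrite. A node forwards a
packet by a fixed deterministic rule whose inputs are its own table and the header.

A \emph{roundtrip} from $u$ to $v$ sends a packet from $u$ to $v$ and then back to $u$; on the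
way back the packet may use what its header carries from the way out. If
$\mathrm{len}_R(u,v)$ is the total length of this round trip under the scheme $R$, the
\emph{stretch} of $R$ on the network is $\max_{u\ne v}\mathrm{len}_R(u,v)/r(u,v)$. A
\emph{universal} scheme is defined on every network, for every $n$, every name assignment and
every port numbering; it has stretch at most $s$ if this holds in all these cases. It is
\emph{compact} if there is one function $f(n)=o(n)$ such that every table in every $n$-node
network, under every name assignment and port numbering, has at most $f(n)$ bits.

The problem, posed in \cite{TINN}, reads: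
\begin{quote}
``What is the minimum stretch possible in a universal compact (again, meaning sublinear space
at every node) roundtrip routing scheme in the TINN model?''
\end{quote}
We denote by $s^*$ the infimum of all $s$ for which a universal compact TINN roundtrip scheme
of stretch at most $s$ exists; it is \emph{attained} if such a scheme exists for $s=s^*$. Two
known bounds give $2\le s^*\le 6$: there is a universal scheme with tables of $\tilde O(\sqrt n)$
bits and stretch $6$; and for infinitely many $n$ there is an $n$-node network on which every
scheme of stretch less than $2$ needs $\Omega(n)$ bits at some node. For one-way routing in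
\emph{undirected} networks with topology-independent names, the corresponding known lower and
upper bounds are $3$ and $5$.

\subsection{Which answer to expect}

Consider a four-cycle whose edges can be used in both directions, each at cost $1$, and let
$u,v$ be adjacent, so $r(u,v)=2$. A round trip that never uses the edge $uv$ goes the long way
twice and has length at least $3+3=6$. So a round trip of length less than $6$ must use $uv$ in
at least one direction. In a complete bipartite graph with at least two nodes on each side,
every edge lies on a four-cycle and on no shorter cycle. So if the sides have equal size, a
scheme of stretch less than $3$ must be able to find every single edge of that graph among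
$\Theta(n)$ arbitrarily numbered ports, and there are $\Theta(n^2)$ edges. This suggests that
$3$ is a barrier.

In the other direction, suppose that $u$ can reach some node $w$ with $r(u,w)\le r(u,v)$ that
knows how to continue to $v$, and that there is a landmark $\ell$ with
$r(u,\ell)\le r(u,v)$ through which $u$ is easily found. The tour $u\to w\to v\to \ell\to u$
then has length at most $3r(u,v)$, as computed in \eqref{eq:tour} below. Whether $3$ is the
answer depends on whether the legs of this tour can be followed \emph{exactly} with sublinear
tables. They can.

\subsection{Results}

Throughout, $\log=\log_2$ and $n\ge2$.

\begin{theorem}[Upper bound]\label{thm:upper}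
There is a universal TINN roundtrip routing scheme of stretch at most $3$ with tables of
$O(n^{2/3}\log^3 n)$ bits and headers of $O(\log^2 n)$ bits. In particular it is compact.
\end{theorem}

\begin{theorem}[Lower bound]\label{thm:lower}
There is $c>0$ such that for every sufficiently large $n$ there are an $n$-node topology with
unit weights and a name assignment for which the following holds. Every TINN roundtrip scheme
that has stretch less than $3$ under every port numbering has, for some port numbering, tables
of total size at least $cn^2\log n$ bits, so some node has a table of at least $cn\log n$ bits.
\end{theorem}

\begin{corollary}\label{cor:main}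
$s^*=3$, and it is attained.
\end{corollary}

\begin{proof}
Since $n\log n$ is not $o(n)$, Theorem~\ref{thm:lower} excludes universal compact schemes of
stretch at most $s$ for every $s<3$. Since $n^{2/3}\log^3n=o(n)$, the scheme of
Theorem~\ref{thm:upper} is compact and has stretch at most $3$.
\end{proof}

For fixed $s\ge 1$ let $\sigma_s(n)$ be the smallest $M$ such that some TINN roundtrip scheme
has stretch at most $s$ and tables of at most $M$ bits on all $n$-node networks, for all name
assignments and port numberings.

\begin{theorem}[Strengthenings]\label{thm:strong}
\begin{enumerate}
\item[(i)] For every fixed $s\in[1,3)$ we have $\sigma_s(n)=\Theta(n\log n)$, whereas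
$\sigma_3(n)=O(n^{2/3}\log^3 n)$.
\item[(ii)] For every fixed $s\in[1,5)$ we have $\sigma_s(n)=\Omega(\sqrt n\log n)$: for every
large $n$, some $n$-node network requires that many bits at some node. In particular
$\sigma_3(n)$ lies between $\Omega(\sqrt n\log n)$ and $O(n^{2/3}\log^3n)$.
\item[(iii)] The lower bounds of Theorem~\ref{thm:lower}, \textup{(i)} and \textup{(ii)} also
hold with unbounded headers, for average table size, if the designer may choose
topology-dependent labels (counted with the tables), and if a node also learns its own port
leading back along the arc on which a packet arrives.
\end{enumerate}
\end{theorem}

The gap left in (ii) is not closed here. Section~\ref{sec:upper} proves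
Theorem~\ref{thm:upper}; Section~\ref{sec:lower} proves the other two theorems.

\section{A compact scheme of stretch 3}\label{sec:upper}

\subsection{The tour, and what has to be stored}

Suppose $u$ wants to reach $v$. Let $w$ and $\ell$ be nodes with
$r(u,w)\le r(u,v)$ and $r(u,\ell)\le r(u,v)$. If all four legs of the tour
$u\to w\to v\to\ell\to u$ are shortest paths, its length is
\begin{align}
&d(u,w)+d(w,v)+d(v,\ell)+d(\ell,u)\notag\\
&\quad\le d(u,w)+\bigl[d(w,u)+d(u,v)\bigr]+\bigl[d(v,u)+d(u,\ell)\bigr]+d(\ell,u)\notag\\
&\quad= r(u,w)+r(u,v)+r(u,\ell)\ \le\ 3\,r(u,v).\label{eq:tour}
\end{align}
The node $w$ will be a \emph{directory node}: it is responsible for a block of names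
containing the name of $v$. The node $\ell$ will be a \emph{landmark}: every node can reach it,
and from it a packet can reach every node whose address is in the header. The legs through
$\ell$ will be easy. The difficulty is to follow the legs $u\to w$ and $w\to v$ exactly. There
are far more than $n$ pairs of endpoints, and the corresponding paths may all crowd through a
few nodes.

\paragraph{The smallest case: a star.}
Let the network be a star with center $z$, each edge usable in both directions at cost $1$.
Every path between two leaves passes through $z$. If $z$ were to keep the next port for all
the paths through it, it would need an entry for essentially every destination, that is,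
$\Omega(n)$ entries. Instead, declare $z$ a landmark. Each leaf stores one port, its port to
$z$. A leaf $w$ that has to know the path to $v$ stores the pair ($z$, port of $z$ leading to
$v$) and copies it into the header; at $z$ the packet reads off the port to take. The burden has
moved from the crowded node to the endpoints of the paths, and no detour results, because $z$
lies on the path. A tour $u\to w\to v\to z\to u$ with distinct leaves $u,w,v$ has length
$2+2+1+1=6$, while $r(u,v)=4$.

The general construction does the same. Fix one shortest path for each pair that must be
connected exactly. As long as some node lies on too many of the paths that contain no landmark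
yet, make it a landmark. Every path through a landmark is then described by the landmark and an
address relative to it; every remaining path is written down node by node, and no node sees too
many of them.

\paragraph{Conventions.} For $n$ below a suitable constant we store complete next-hop tables
(stretch $1$, bounded size). From now on $n$ is large, and
\[
k=\lceil n^{1/3}\rceil,\qquad m=\lceil n^{2/3}\rceil,\qquad \lambda=3\ln n .
\]
We need $k\lambda/m\le1$, which holds for large $n$, and note $k\le m$. For all $a\neq b$ fix a
shortest path $P_{ab}$. For each $x$ fix a shortest-path out-tree $T_x$ rooted at $x$ and
a shortest-path in-tree toward $x$, both spanning $V$. Paths include their endpoints.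

\subsection{Routing in a tree with arbitrary ports}

The port of a landmark leading to a leaf was a sufficient address in the star. In a general
tree the address must list several ports, but only few.

\begin{lemma}\label{lem:tree}
Let $T$ be an out-tree with root $\rho$ whose arcs are arcs of the network. One can store one
port at each non-leaf node of $T$ and assign to each node $y$ of $T$ an address
$\mathrm{lab}_T(y)$ of $O(\log^2 n)$ bits such that a packet at $\rho$ carrying $y$ and
$\mathrm{lab}_T(y)$ can follow the tree path from $\rho$ to $y$ exactly.
\end{lemma}

\begin{proof}
For each non-leaf $x$ call one child with the largest subtree \emph{heavy}, and the arcs from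
$x$ to its other children \emph{light}. The head of a light arc out of $x$ has a
subtree of less than half the size of the subtree of $x$. So a path from $\rho$ contains at
most $\log n$ light arcs. Each non-leaf $x$ stores its \emph{heavy port}, the port to its heavy
child. The address $\mathrm{lab}_T(y)$ is the list of pairs (name of $x$, port of $x$) over the
light arcs leaving nodes $x$ on the path from $\rho$ to $y$. At a node $x\neq y$ on this path,
the packet takes the port listed with $x$ in $\mathrm{lab}_T(y)$ if there is one, and the heavy
port otherwise. This is the next arc of the tree path.
\end{proof}

\subsection{Neighborhoods, blocks and directory nodes}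

Let $N_j(u)$ be the set of the first $j$ nodes when $V$ is sorted by
$(r(u,z),\text{name of }z)$, and put $N(u)=N_m(u)$. By definition,
\begin{equation}\label{eq:nbhd}
w\in N(u),\ v\notin N(u)\quad\Longrightarrow\quad r(u,w)\le r(u,v).
\end{equation}

Sort all names and cut the sorted list into at most $k$ consecutive \emph{blocks} of at most
$\lceil n/k\rceil\le m$ names each. A node that knows the smallest name of each block can
compute the index $\mathrm{bl}(v)\in\{1,\dots,k\}$ of the block of $v$ from the name of $v$.
This is how we cope with adversarial names: any node can compute from the name alone
\emph{which kind} of directory node to ask, and every $N(u)$ should contain one of each kind.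

\begin{lemma}\label{lem:dir}
There is a map $c:V\to\{0,1,\dots,k\}$ such that, with $W=\{x:c(x)\ne0\}$,
\begin{enumerate}
\item[(a)] for every $u\in V$ and $i\in\{1,\dots,k\}$ there is $w\in N(u)$ with $c(w)=i$;
\item[(b)] $|W|\le 2nk\lambda/m=O(n^{2/3}\log n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose the values $c(x)$ independently, with $\Pr[c(x)=i]=\lambda/m$ for $1\le i\le k$ and
$c(x)=0$ otherwise; this is possible because $k\lambda/m\le 1$. For given $u,i$, condition (a)
fails with probability $(1-\lambda/m)^m\le e^{-\lambda}=n^{-3}$. So (a) fails for some
$(u,i)$ with probability at most $nk\cdot n^{-3}\le1/n<1/2$. The expectation of $|W|$ is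
$nk\lambda/m$, so by Markov's inequality (b) fails with probability at most $1/2$. Hence both
hold with positive probability.
\end{proof}

Fix such a $c$, and for all $u,i$ fix $w_i(u)\in N(u)$ with $c(w_i(u))=i$. A node $w\in W$ is
responsible for the names in block number $c(w)$. The pairs that must be connected by exact
shortest paths form the set $\mathcal P$ of all ordered pairs $(a,b)$, $a\ne b$, of one of the
forms
\[
(u,w_i(u))\ \text{ with } u\in V,\ 1\le i\le k;\qquad
(w,v)\ \text{ with } w\in W,\ \mathrm{bl}(v)=c(w).
\]
By Lemma~\ref{lem:dir}(b),
\begin{equation}\label{eq:P}
|\mathcal P|\le nk+|W|m=O(n^{4/3}\log n).
\end{equation}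

\subsection{Landmarks}

For $L\subseteq V$ nonempty put $r(v,L)=\min_{\ell\in L}r(v,\ell)$, and define
\[
B(v)=\{z:r(v,z)<r(v,L)\},\qquad C(z)=\{v:z\in B(v)\}.
\]
The \emph{ball} $B(v)$ consists of the nodes closer to $v$ than any landmark. Balls are needed
for targets $v$ near $u$, where the tour \eqref{eq:tour} is not available. If $u\notin B(v)$,
then some landmark is at least as close to $v$ as $u$ is, and a detour through it will be
affordable. If $u\in B(v)$, there is no such landmark, and the nodes of $B(v)$ must know how to
route to and from $v$ exactly. For this each node $z$ should lie in few balls, that is, $C(z)$
should be small.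

\begin{lemma}\label{lem:land}
There is a set $L$ of $O(n^{2/3}\log n)$ nodes such that
\begin{enumerate}
\item[(a)] $L$ meets $N_k(v)$ for every $v$;
\item[(b)] $|C(z)|\le m$ for every $z$;
\item[(c)] every $z\notin L$ lies on at most $m$ of the paths $P_{ab}$, $(a,b)\in\mathcal P$,
that avoid $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Hitting the small neighborhoods.} Choose nodes greedily so as to hit the $n$ sets
$N_k(v)$. Some node always hits at least a $k/n$ fraction of the sets not yet hit, by averaging
over all nodes. After $t=\lceil (n/k)\ln n\rceil$ choices at most $n(1-k/n)^t<ne^{-kt/n}\le 1$
sets are unhit, so none is. Let $A_0$ be the set obtained; $|A_0|\le t=O(n^{2/3}\log n)$.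

\emph{Removing the nodes in many balls.} Let
$A_1=\{z:|\{v:r(v,z)<r(v,A_0)\}|>m\}$. If $r(v,z)<r(v,A_0)$, then $z\in N_k(v)$: otherwise a
member of $A_0$ in $N_k(v)$ would precede $z$ and hence be at distance at most $r(v,z)$ from
$v$. So there are at most $nk$ pairs $(v,z)$ with $r(v,z)<r(v,A_0)$, and
$|A_1|\le nk/m=O(n^{2/3})$.

\emph{Removing congestion.} Start with $L=A_0\cup A_1$. While some $z\notin L$ lies on more
than $m$ of the paths $P_{ab}$, $(a,b)\in\mathcal P$, that avoid the current $L$, add $z$ to
$L$. Each addition hits more than $m$ paths that were not hit before, so by \eqref{eq:P} there
are at most $|\mathcal P|/m=O(n^{2/3}\log n)$ additions.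

The final $L$ has the claimed size, and (a) and (c) hold. For (b): if $z\in L$, then
$r(v,z)\ge r(v,L)$ for all $v$, so $C(z)=\emptyset$. If $z\notin L$, then $z\notin A_1$; since
$r(v,L)\le r(v,A_0)$, we have $C(z)\subseteq\{v:r(v,z)<r(v,A_0)\}$, which has at most $m$
elements.
\end{proof}

Fix such an $L$, and for each $u$ a landmark $\ell_u\in L$ with $r(u,\ell_u)=r(u,L)$. Since $L$
meets $N_k(u)\subseteq N(u)$, \eqref{eq:nbhd} gives
\begin{equation}\label{eq:land}
v\notin N(u)\quad\Longrightarrow\quad r(u,\ell_u)\le r(u,v).
\end{equation}

The last structural fact is that exact routing between $v$ and a node of $B(v)$ never leaves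
$B(v)$, so only nodes of $B(v)$ need to know about it.

\begin{lemma}\label{lem:closure}
If $z\in B(v)$ and $y$ lies on a shortest path from $z$ to $v$ or on a shortest path from $v$
to $z$, then $y\in B(v)$. Consequently, in-tree paths to $v$ starting in $B(v)$ stay in $B(v)$,
and if $B(v)\ne\emptyset$ the subgraph $T_v[B(v)]$ of $T_v$ induced on $B(v)$ is an out-tree
rooted at $v$.
\end{lemma}

\begin{proof}
If $y$ is on a shortest path from $z$ to $v$, then
$r(v,y)=d(v,y)+d(y,v)\le d(v,z)+d(z,y)+d(y,v)=r(v,z)$. If $y$ is on a shortest path from $v$ to
$z$, then $r(v,y)\le d(v,y)+d(y,z)+d(z,v)=r(v,z)$. In both cases
$r(v,y)\le r(v,z)<r(v,L)$. The second case also shows that $B(v)$, if nonempty, contains $v$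
and with each node all its ancestors in $T_v$.
\end{proof}

\subsection{Tables}\label{sec:tables}

For $(a,b)\in\mathcal P$ define a descriptor of $O(\log^2n)$ bits:
\[
\mathrm{desc}(a,b)=\begin{cases}
(\text{explicit},a,b)&\text{if }P_{ab}\text{ avoids }L,\\
(\text{landmark},\ell,b,\mathrm{lab}_{T_\ell}(b))&\text{for some fixed }\ell\in L\cap P_{ab},
\text{ otherwise.}
\end{cases}
\]
Node $x$ stores the following.
\begin{enumerate}
\item Its name, $\ell_x$, and the smallest name of each block: $O(k\log n)$ bits.
\item For each $\ell\in L$: the port of $x$ in the in-tree toward $\ell$, the heavy port of $x$
in $T_\ell$, and $\mathrm{lab}_{T_\ell}(x)$: $O(|L|\log^2n)$ bits.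
\item If $x\notin L$: for each $(a,b)\in\mathcal P$ such that $P_{ab}$ avoids $L$ and
$x\in P_{ab}$, $x\ne b$, the pair $(a,b)$ and the port of the next arc of $P_{ab}$. By
Lemma~\ref{lem:land}(c) these are at most $m$ entries: $O(m\log n)$ bits.
\item For each $v\in C(x)$: the name $v$, the port of $x$ in the in-tree toward $v$, the heavy
port of $x$ in $T_v[B(v)]$, and $\mathrm{lab}_{T_v[B(v)]}(x)$. By Lemma~\ref{lem:land}(b):
$O(m\log^2n)$ bits.
\item For each $i\le k$: the name $w_i(x)$ and, if $w_i(x)\ne x$, the descriptor
$\mathrm{desc}(x,w_i(x))$: $O(k\log^2n)$ bits.
\item If $x\in W$: for each $v\ne x$ with $\mathrm{bl}(v)=c(x)$, the name $v$ and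
$\mathrm{desc}(x,v)$. These are at most $m$ entries: $O(m\log^2n)$ bits.
\item For each $v\in N(x)$: the name $v$, $\ell_v$ and $\mathrm{lab}_{T_{\ell_v}}(v)$:
$O(m\log^2n)$ bits.
\end{enumerate}
Ports that do not exist (for example of $x$ in the in-tree toward $x$, or the heavy port of a
leaf) are left blank. The largest bound is that of item~2, and the total is
$O(n^{2/3}\log^3n)$ bits.

Two routing primitives use these tables. The header also records which step of the routing is
being executed.

\emph{Via$(\ell,y)$}, for $\ell\in L$, with $\ell$, $y$ and $\mathrm{lab}_{T_\ell}(y)$ in the
header: from the current node $x$ follow the in-tree ports of item~2 to $\ell$, then route in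
$T_\ell$ to $y$ by Lemma~\ref{lem:tree}. The length is $d(x,\ell)+d(\ell,y)$.

\emph{Follow$(a,b)$}, for $(a,b)\in\mathcal P$, starting at $a$ with $\mathrm{desc}(a,b)$ in the
header. If the descriptor is explicit, no node of $P_{ab}$ is in $L$, so each node before
$b$ has an entry for $(a,b)$ in item~3 and the packet follows $P_{ab}$. Otherwise execute
Via$(\ell,b)$, whose length is $d(a,\ell)+d(\ell,b)=d(a,b)$ because $\ell\in P_{ab}$. In both
cases the length is exactly $d(a,b)$.

\subsection{Routing, and the proof of Theorem~\ref{thm:upper}}

Let $u$ have a packet for $v\ne u$. The node $u$ recognizes from its table whether $v\in C(u)$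
(item 4) and whether $v\in N(u)$ (item 7).

\paragraph{Case 1: $v\in C(u)$.} Then $u\in B(v)$. The header carries $v$, $u$ and
$\mathrm{lab}_{T_v[B(v)]}(u)$, which $u$ finds in item~4. The packet follows the in-tree toward
$v$ and returns to $u$ in the tree $T_v[B(v)]$. By Lemma~\ref{lem:closure} all nodes on the way
lie in $B(v)$ and so have an entry for $v$ in item~4. The length is exactly $r(u,v)$.

\paragraph{Case 2: $v\in N(u)\setminus C(u)$.} Then $u\notin B(v)$, that is,
$r(v,\ell_v)\le r(u,v)$. The node $u$ puts $u$, $v$, $\ell_v$, $\mathrm{lab}_{T_{\ell_v}}(v)$
(item~7) and $\mathrm{lab}_{T_{\ell_v}}(u)$ (item~2) into the header. The packet executes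
Via$(\ell_v,v)$ from $u$, then Via$(\ell_v,u)$ from $v$. The length is
\[
d(u,\ell_v)+d(\ell_v,v)+d(v,\ell_v)+d(\ell_v,u)
=r(u,\ell_v)+r(\ell_v,v)\le r(u,v)+2r(v,\ell_v)\le3r(u,v).
\]

\paragraph{Case 3: $v\notin N(u)\cup C(u)$.} Let $w=w_{\mathrm{bl}(v)}(u)$. The header carries
$u$, $v$, $\ell_u$, $\mathrm{lab}_{T_{\ell_u}}(u)$ and, if $w\ne u$, $\mathrm{desc}(u,w)$, found
in items 1, 2 and 5.
\begin{enumerate}
\item[1.] The packet executes Follow$(u,w)$; this step is skipped if $w=u$.
\item[2.] Since $w\in N(u)$ and $v\notin N(u)$, we have $w\ne v$. As $c(w)=\mathrm{bl}(v)$, node
$w$ finds $\mathrm{desc}(w,v)$ in item~6 and writes it into the header. The packet executes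
Follow$(w,v)$.
\item[3.] At $v$, the packet executes Via$(\ell_u,u)$.
\end{enumerate}
The length is $d(u,w)+d(w,v)+d(v,\ell_u)+d(\ell_u,u)$. By \eqref{eq:nbhd} and \eqref{eq:land},
$r(u,w)\le r(u,v)$ and $r(u,\ell_u)\le r(u,v)$, so by \eqref{eq:tour} the length is at most
$3r(u,v)$.

All headers have $O(\log^2n)$ bits, and nothing was assumed about the network, the names or the
ports. This proves Theorem~\ref{thm:upper}. \qed

\begin{remark}
Case~2 avoids exact routing for pairs with $v\in N(u)$ for a reason. Putting all of them into
$\mathcal P$ would add up to about $nm\approx n^{5/3}$ pairs, and our bound $|\mathcal P|/m$ on
the number of landmarks added against congestion would be of order $n$, hence useless.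

The exponent $2/3$ comes from balancing the bounds. Suppose neighborhoods have size $Q$, there
are $q$ blocks and the congestion threshold is $\theta$. Up to logarithmic factors our bound on
$|W|$ is $nq/Q$. The pairs $(w,v)$ then number up to $(nq/Q)(n/q)=n^2/Q$, and they may cost
$n^2/(Q\theta)$ landmarks. The bounds for items 7, 3 and 2 thus contain $Q$, $\theta$ and
$n^2/(Q\theta)$ entries. The product of these numbers is $n^2$, so one of them is at least
$n^{2/3}$.
\end{remark}

\section{Lower bounds}\label{sec:lower}

All lower-bound networks are \emph{bidirected}: start from an undirected graph and replace each
edge by two opposite arcs of weight $1$. Adjacent nodes then have roundtrip distance $2$.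

\subsection{The idea on a complete bipartite graph}\label{sec:idea}

Consider the bidirected $K_{D,D}$ and adjacent nodes $u,v$. A scheme of stretch less than $3$
makes a round trip of length less than $6$ from $u$ through $v$. Its length is even, hence at
most $4$. The possible round trips are
\[
uvu,\quad uvxvu,\quad uvuyu,\quad uyuvu,\quad uvxyu,\quad uyxvu ,
\]
where $x$ is any node on the side of $u$ and $y$ any node on the side of $v$, with $x=u$ and
$y=v$ allowed. All of them use the edge $uv$ in at least one direction. So for every edge the
scheme must find a port, one among $D$ in arbitrary order.

It is tempting to conclude that $u$ or $v$ must store this port. That is false. In the fourth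
round trip $u\to y\to u\to v\to u$, node $u$ may use its one remembered port to go to $y$, and
$y$ may write into the header which port of $u$ leads to $v$. Thus one node $y$ can serve as a
directory for all nodes of the other side, whose own tables stay tiny. We therefore bound the
\emph{total} size of the tables.

Fix a tuple of tables and choose the port numbering at random. Simulate the packet from $u$
to $v$ for four steps, learning the two ports of each edge that it traverses. Before each step,
as long as $uv$ has not been traversed, at most three edges are known, so the probability that a
new port at $u$ or $v$ happens to lead along $uv$ is at most $1/(D-3)$. Hence a fixed tuple of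
tables works for the pair $(u,v)$ with probability at most $4/(D-3)$. If the $D^2$ edges behaved
independently, a fixed tuple would work for all of them with probability at most
$(4/(D-3))^{D^2}$. We would then need at least $((D-3)/4)^{D^2}$ different tuples, hence
$\Omega(D^2\log D)$ bits in total. The edges are not independent, but each simulation discloses
at most four of them. Simulating one edge after another, and always choosing an edge about which
little is known, we can repeat the argument for a constant fraction of all edges.

\subsection{A generous model}

To obtain Theorem~\ref{thm:strong}(iii) at no extra cost, we prove the lower bound in the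
following \emph{generous model}.
\begin{itemize}
\item Headers are unbounded.
\item The designer assigns to each node a bit string, its \emph{label}, which may depend on
everything, including the port numbering. A packet for $v$ starts with the label of $v$; on
delivery the return packet starts at $v$ with the outbound header and the label of $u$.
\item A node $b$ that receives a packet over an arc $(a,b)$ also learns its own port leading to
$a$.
\end{itemize}
Each node applies a deterministic rule to its table, its label, the header and, if there is
one, the arrival port; the output is a port and a new header, or the declaration that the packet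
is delivered. The rule may depend on the node, on the topology and on the names, but not on the
port numbering. A TINN scheme is the special case in which labels are the names and arrival
ports are ignored.

The ports are the only source of entropy: topology and names will be fixed, so if the ports
were fixed as well, the rules could contain complete routing information.

\subsection{The main estimate}

\begin{proposition}\label{prop:main}
Let $G$ be a connected bipartite graph on $n$ nodes in which every cycle has length at least
$g$, where $g\ge4$ is even. Put $h=2g-4$ and let $D\ge4h$. Let $E_0$ be a set of edges of $G$
both of whose endpoints have degree in $[D,2D]$. Fix the names. Suppose that a scheme in the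
generous model has, for every port numbering of the bidirected graph $G$, stretch less than
$g-1$ and tables and labels of at most $S$ bits in total. Then
\[
S\ \ge\ \tfrac12\,T\log\frac{D}{2h}-2n,\qquad T=\Big\lfloor\frac{|E_0|}{32h}\Big\rfloor .
\]
If the labels are the same for all port numberings, as in the TINN model, they need not be
counted in $S$.
\end{proposition}

\begin{proof}
A port numbering is a family $\pi=(\pi_x)$, where $\pi_x$ is a bijection from
$\{1,\dots,\deg x\}$ onto the neighbors of $x$. Let $\tau(\pi)$ be the tuple of all tables and
labels that the scheme produces for $\pi$. A tuple $\tau$ fixes the initial header of every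
packet and the behavior of every node. So for \emph{any} pair $(\tau,\pi)$, whether or not
$\tau=\tau(\pi)$, we can simulate the round trip from $u$ to $v$; the simulation stops if the
trip is completed, if a nonexistent port is named, or if delivery is declared at a wrong node.
We say that $(\tau,\pi)$ \emph{serves} the ordered pair $(u,v)$, where $uv$ is an edge, if this
simulation traverses the edge $uv$, in either direction, within its first $h$ steps.

\medskip
\noindent\emph{Claim 1. For every $\pi$ and every edge $uv$, $(\tau(\pi),\pi)$ serves $(u,v)$
and $(v,u)$.} By symmetry it suffices to consider $(u,v)$. Here the simulation is the actual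
round trip, a closed walk from $u$ through $v$ of length less than $2(g-1)$. As $G$ is
bipartite, its length is even, hence at most $2g-4=h$. Suppose it never traverses the edge $uv$.
Then its part from $u$ to $v$ contains a $u$--$v$ path avoiding this edge. Together with $uv$
the path forms a cycle, so it has length at least $g-1$. The same holds for the part from $v$ to
$u$. The total is at least $2g-2>h$, a contradiction.

\medskip
\noindent\emph{Claim 2. For every fixed $\tau$ and uniformly random $\pi$, the probability that
$(\tau,\pi)$ serves all ordered pairs $(u,v)$ with $uv\in E_0$ is at most $(2h/D)^T$.}
There is nothing to prove if $T=0$. We disclose $\pi$ gradually, in stages $1,\dots,T$. Whenever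
a simulation traverses an edge $xy$, we disclose both the port of $x$ leading to $y$ and the
port of $y$ leading to $x$, and call the edge $xy$ \emph{revealed}. So the known ports of a
node $x$ are exactly those leading along revealed edges at $x$, and arrival ports are known
when they are needed. What is asked next (the neighbor behind a given port, or the port leading
to a given neighbor) is always determined by $\tau$ and the earlier answers. Hence, given
everything disclosed so far, $\pi$ is uniform among the numberings that agree with it, and an
unknown port of $x$ leads along a uniformly random unrevealed edge at $x$.

Call a node \emph{saturated} if it lies on at least $D/4$ revealed edges. At the start of a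
stage choose, by a fixed rule depending only on what has been disclosed, an unrevealed edge
$uv\in E_0$ with both endpoints unsaturated and one of its two orderings $(u,v)$. Simulate the
round trip from $u$ to $v$ for at most $h$ steps, revealing the edges it traverses, and end the
stage as soon as $uv$ is revealed or the simulation stops. The stage \emph{succeeds} if $uv$ is
revealed. If $(\tau,\pi)$ serves all pairs, every stage succeeds.

\emph{An edge can always be chosen.} At any time at most $hT\le|E_0|/32$ edges have been
revealed. They have at most $|E_0|/16$ endpoints counted with multiplicity, so there are at most
$(|E_0|/16)/(D/4)=|E_0|/(4D)$ saturated nodes. Those that are endpoints of edges of $E_0$ have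
degree at most $2D$, so at most $|E_0|/2$ edges of $E_0$ have a saturated endpoint. Together
with the revealed edges, at most $|E_0|/2+|E_0|/32<|E_0|$ edges of $E_0$ are excluded.

\emph{Success probability.} The edge $uv$ is unrevealed when the stage starts, so the first
traversal of it must happen at a step that leaves $u$ or $v$ through an unknown port. Before any
step of the stage, each of $u,v$ lies on fewer than $D/4+h$ revealed edges, so it lies on more
than $D-D/4-h\ge D/2$ unrevealed edges; this is where $\deg u,\deg v\ge D$ and $D\ge 4h$ are
used. So each step traverses $uv$ with conditional probability at most $2/D$, and the stage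
succeeds with conditional probability at most $2h/D$, given everything disclosed before it.
Multiplying over the $T$ stages proves Claim~2.

\medskip
\noindent\emph{Conclusion.} A tuple $\tau(\pi)$ consists of $2n$ bit strings of total length at
most $S$. Encode each string by doubling every bit and appending the terminator $01$, and
concatenate. This code for $2n$-tuples is prefix-free, and each codeword has length at most
$2S+4n$. Padding codewords to this length shows that there are at most $2^{2S+4n}$ tuples. If
the labels do not depend on $\pi$, the same bound holds with only the tables counted. By
Claim~1, for every $\pi$ there is such a tuple $\tau$ for which $(\tau,\pi)$ serves all pairs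
$(u,v)$ with $uv\in E_0$. So Claim~2 and a union bound over tuples give
\[
1\le 2^{2S+4n}\Bigl(\frac{2h}{D}\Bigr)^{T}.
\]
Taking logarithms yields the proposition.
\end{proof}

\begin{remark}
Bipartiteness is used only in Claim~1, to round ``less than $2g-2$'' down to $h=2g-4$. The bound
on cycle lengths makes the detour around an edge cost at least $g-1$ each way, which is why the
bound applies to stretch below $g-1$. The upper bound $2D$ on degrees limits the number of edges
that a saturated node can spoil.
\end{remark}

\subsection{Proof of Theorem~\ref{thm:lower}}

Take $G=K_{\lfloor n/2\rfloor,\lceil n/2\rceil}$ with any names, $E_0$ the set of all edges,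
$g=4$, $h=4$ and $D=\lfloor n/2\rfloor$, which is at least $4h=16$ for $n\ge32$. All degrees lie
in $[D,2D]$, and $|E_0|=\lfloor n^2/4\rfloor$ gives $T\ge n^2/512-2$. Given a TINN scheme of
stretch less than $3$ under all port numberings, let $S$ be the maximum over port numberings of
the total table size. Proposition~\ref{prop:main} gives
\[
S\ \ge\ \tfrac12\Bigl(\frac{n^2}{512}-2\Bigr)\log\frac{\lfloor n/2\rfloor}{8}-2n\ \ge\ cn^2\log n
\]
for an absolute constant $c>0$ and all large $n$. For a port numbering attaining $S$, some node
has at least $S/n\ge cn\log n$ bits. \qed

\subsection{Proof of Theorem~\ref{thm:strong}}

\emph{(i)} The lower bound for $s<3$ is Theorem~\ref{thm:lower}. For the upper bound, let each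
node store for each name $v$ the next port of a shortest path to $v$, which takes
$O(n\log n)$ bits, and let the header carry the names of $u$ and $v$; the stretch is $1$. The
bound for $s=3$ is Theorem~\ref{thm:upper}.

\medskip
\noindent\emph{(ii)} We need many edges but no four-cycles. Recall that the projective plane
$PG(2,p)$ over the field with $p$ elements, $p$ prime, has $p^2+p+1$ points and equally many
lines; each line contains $p+1$ points, each point is on $p+1$ lines, and two distinct points
lie on exactly one common line. Its incidence graph, with points and lines as vertices, is
bipartite and $(p+1)$-regular. It is connected, because two points have a common neighbor and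
each line contains a point. It has no four-cycle, because two points do not lie on two common
lines. So its cycles have length at least $6$.

For $n\ge14$ let $p$ be the largest prime with $2(p^2+p+1)\le n$. By Bertrand's postulate there
is a prime $p'$ with $p<p'<2p$, and by the choice of $p$
\[
n<2(p'^2+p'+1)<2(4p^2+2p+1)=8p^2+4p+2\le14p^2 ,
\]
so $p>\sqrt{n/14}$. Attach the remaining $n-2(p^2+p+1)$ nodes to the incidence graph as a
pendant path at one vertex. The result is connected and bipartite and has no new cycles. Fix any
names. Let $E_0$ be the set of edges of the incidence graph and $D=p+1$. Endpoints of edges in
$E_0$ have degree $D$ or $D+1\le2D$, and $|E_0|=(p^2+p+1)(p+1)\ge p^3\ge(n/14)^{3/2}$. With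
$g=6$ and $h=8$ we have $D\ge4h$ for large $n$. Given a scheme of stretch less than $5$ under
all port numberings, let $S$ again be the maximum over port numberings of the total table size.
Proposition~\ref{prop:main} shows that
\[
S\ \ge\ \tfrac12\Bigl\lfloor\frac{|E_0|}{256}\Bigr\rfloor\log\frac{p+1}{16}-2n
=\Omega(n^{3/2}\log n).
\]
Hence, for every large $n$ and some port numbering, some node has $\Omega(\sqrt n\log n)$ bits.
The statement about $\sigma_3$ combines this with Theorem~\ref{thm:upper}.

\medskip
\noindent\emph{(iii)} Proposition~\ref{prop:main} is proved in the generous model and bounds the
total, hence the average, size of tables and labels. So the two applications above, with $S$ now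
counting tables and labels, give the same lower bounds there. \qed

\medskip
For instance, with designer-chosen labels of $o(n\log n)$ bits each, the labels contribute only
$o(n^2\log n)$ bits in total, so stretch less than $3$ still requires tables of
$\Omega(n\log n)$ bits on average for some port numbering. Since the scheme of
Theorem~\ref{thm:upper} works with arbitrary names, topology-independent names cost nothing at
the level of the compactness threshold.

\begin{thebibliography}{9}
\bibitem{TINN}
``Compact Roundtrip Routing With Topology-Independent Node Names'',
\url{http://www.cs.tufts.edu/~cowen/tinn-podc.pdf}.
\end{thebibliography}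

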